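# A path of three cliques that admits no countable universal graph

All graphs are simple, the order of a graph is its number of vertices, and "countable" means finite or countably infinite. A *clique* is a set of pairwise adjacent vertices. An *embedding* $f:H\to G$ is an injective map on vertices that sends edges to edges. It may send non-edges to edges, so "$H$ embeds in $G$" means that $H$ is isomorphic to a subgraph of $G$, not necessarily induced.

## 1. Forbidding a star: degree two against degree three

Let us forbid the star $K_{1,3}$ as a subgraph. The graphs that survive are those in which every vertex has degree at most $2$. Each component of such a graph is a cycle or a path (finite, infinite in one direction, or infinite in both). Let $U$ be the disjoint union of infinitely many copies of each cycle and infinitely many two-way infinite paths, countably many of each. A countable graph has countably many components, so any countable graph of maximum degree at most $2$ embeds in $U$, component by component, and $U$ itself contains no $K_{1,3}$. One countable graph contains them all.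

Now forbid $K_{1,4}$. The survivors are the graphs of maximum degree at most $3$, and now no countable survivor contains all countable survivors.

First, a rigidity observation. Let $G$ have maximum degree at most $3$, and let $f:H\to G$ be an embedding of a connected graph $H$ in which every vertex has degree exactly $3$. At each vertex $f(v)$ the three edges coming from $H$ use up all edges of $G$ at $f(v)$. So no edge of $G$ leaves $f(H)$, no edge is added inside it, and $f(H)$ is a component of $G$ isomorphic to $H$. A countable $G$ has countably many components, so it contains at most countably many pairwise non-isomorphic such graphs $H$.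

Second, there are $2^{\aleph_0}$ of them. Let the cap be $K_4$ with one edge subdivided: it has order $5$, with one vertex of degree $2$ and the rest of degree $3$. Let a $0$-piece be $K_4$ minus an edge (order $4$) and a $1$-piece be $K_{3,3}$ minus an edge (order $6$); each has exactly two vertices of degree $2$. For a sequence $\alpha\in 2^\omega$ of zeros and ones, start with the cap, attach by an edge an $\alpha(0)$-piece, attach to that by an edge an $\alpha(1)$-piece, and so on, always joining vertices of degree $2$. The result is connected, and all degrees are $3$. Cap and pieces are 2-connected, so the bridges are exactly the joining edges. An isomorphism preserves bridges, the cap is the only part of order $5$ left after deleting them, and the orders of the parts read off from the cap onward give $\alpha$. So different $\alpha$ give non-isomorphic graphs.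

The second argument had two ingredients: an embedding is pinned down by finite data (here, the image of one vertex), and the pinned object carries an arbitrary sequence $\alpha$. We shall look for both ingredients when the forbidden graph is built from large cliques.

**Definition 1.** For a finite graph $C$, a graph $G$ is *$C$-free* if it contains no subgraph (not necessarily induced) isomorphic to $C$. A countable $C$-free graph $G$ is *weakly universal* if every countable $C$-free graph embeds in $G$. A finite connected graph $C$ is a *Rado constraint* if there is a countable weakly universal $C$-free graph.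

So $K_{1,3}$ is a Rado constraint and $K_{1,4}$ is not.

## 2. Block paths and a conjectured list

**Definition 2.** A *block* of a graph is a maximal connected subgraph that has no cut vertex of its own. So a block is a maximal 2-connected subgraph, or a bridge (order $2$), or an isolated vertex (order $1$).

**Definition 3.** A graph is a *block path* if its blocks can be arranged in a sequence $(B_1,\dots,B_n)$ with $B_i\cap B_j$ empty for $|i-j|>1$. It is *solid* if its blocks are cliques. The *type* of a solid block path is the sequence of clique sizes $(|B_1|,\dots,|B_n|)$, considered up to reversal, and $n$ is its *length*.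

For example, two triangles sharing one vertex form a solid block path of type $(3,3)$. Three triangles sharing one common vertex do not form a block path, since any two of the blocks meet. The solid block path of type $(5,4,5)$ is a $K_4$ with a $K_5$ hung on each of two of its vertices, the two copies of $K_5$ being disjoint; it has $5+4+5-2=12$ vertices.

The *listed types*, for solid block paths all of whose blocks have order at least $4$, are, up to reversal:

- length 1: $(n)$, arbitrary;
- length 2: $(m,n)$ with $\min(m,n)\le 5$ and $(m,n)\ne(5,5)$;
- length 3: $(m,4,n)$.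

**Conjecture 1.** Let $C$ be a finite connected graph (with at least one vertex) in which all blocks have order at least $4$. Then $C$ is a Rado constraint if and only if $C$ is a solid block path of one of the types listed above.

The source given for this problem is "Universal Graphs With A Forbidden Block P", http://sites.math.rutgers.edu/~cherlin/Preprint/BlockPathv2.pdf. We shall show that the conjecture is false. Write $C(m,k,n)$ for the solid block path of type $(m,k,n)$.

**Theorem 1.** Let $k\ge 4$ and $m,n\ge k+1$, and let $C=C(m,k,n)$. There are countable $C$-free graphs $H_\alpha$ $(\alpha\in2^\omega)$ such that every $C$-free graph with $\kappa\ge\aleph_0$ vertices contains at most $\kappa$ of the graphs $H_\alpha$ as subgraphs. Consequently: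

1. $C$ is not a Rado constraint.
2. Every $C$-free graph (of any size) containing all countable $C$-free graphs has at least $2^{\aleph_0}$ vertices, and this is sharp.
3. The least size of a family of countable $C$-free graphs such that every countable $C$-free graph embeds in a member is $2^{\aleph_0}$, the largest conceivable value.

**Corollary 1.** For all $m,n\ge5$ the type $(m,4,n)$ is listed, but $C(m,4,n)$ is not a Rado constraint. So Conjecture 1 is false; already $C(5,4,5)$ refutes the "if" direction. Of the listed types of length 3, only the types $(m,4,4)$ are not excluded.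

The result has limits. It does not decide whether the types $(m,4,4)$ are Rado: the construction needs $m,n\ge k+1$. Nor does it address the "only if" direction, beyond the non-Rado types $(m,k,n)$ with $\min(m,n)>k\ge4$ covered by Theorem 1.

Throughout, we use $C$ in the following form. A graph contains $C(m,k,n)$ if and only if it has cliques $Q,R,N$ with
$$|Q|=m,\quad |R|=k,\quad |N|=n,\quad |Q\cap R|=|R\cap N|=1,\quad Q\cap N=\emptyset. \tag{1}$$
The three blocks of a copy of $C$ satisfy (1). Conversely, if (1) holds, the two intersection vertices are distinct because $Q\cap N=\emptyset$, so the edges inside $Q$, $R$ and $N$ form a copy of $C$. We call $(Q,R,N)$ as in (1) a *bad triple*. Since types are taken up to reversal, we assume from now on that $m\le n$.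

## 3. One-vertex extensions: they suffice for $K_n$ and break for $(5,4,5)$

For length 1, where $C=K_n$ and $n\ge4$, a universal graph is easy to build. Start with $G_0$ empty. Given the countable graph $G_s$, form $G_{s+1}$ by adding, for every finite $A\subseteq V(G_s)$ that contains no clique of order $n-1$, one new vertex whose neighbors are exactly the vertices of $A$. The new vertices are pairwise non-adjacent, so a $K_n$ in $G_{s+1}$ either lies in $G_s$ or contains one new vertex together with an $(n-1)$-clique of its set $A$. Hence each $G_s$, and the countable union $G=\bigcup G_s$, is $K_n$-free. If $H$ is a countable $K_n$-free graph with vertices $v_0,v_1,\dots$, embed it one vertex at a time as an induced subgraph: when $v_0,\dots,v_{t-1}$ are placed inside $G_s$, let $A$ be the set of images of the earlier neighbors of $v_t$. It contains no $(n-1)$-clique, because such a clique together with $v_t$ would give a $K_n$ in $H$. So $G_{s+1}$ has a vertex outside $G_s$ whose neighbors in $G_s$ are exactly $A$, and $v_t$ goes there.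

It is natural to try the same for $C(5,4,5)$. The construction rests on one fact: whether a new vertex attached to $A$ is allowed depends only on $A$. This fact now fails. Take a 4-clique $R=\{r_1,r_2,r_3,r_4\}$. One extension adds four vertices forming a 5-clique $Q$ with $r_1$; another adds four vertices forming a 5-clique $N$ with $r_2$. Each extension has $8<12$ vertices, so each is $C$-free. If both are added over $R$ with disjoint sets of new vertices, $(Q,R,N)$ is a bad triple. The trouble appears when the last vertex of $N$ is attached to its four neighbors: that attachment is harmless or fatal according to whether a clique such as $Q$ is present elsewhere. What a $C$-free graph is forced to do is this: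
$$\text{if } |R|=4,\ |Q|=|N|=5,\ Q\cap R=\{r_1\},\ N\cap R=\{r_2\},\ r_1\ne r_2,\ \text{then } Q\cap N\neq\emptyset. \tag{2}$$
Two structures sharing a small part may thus be compelled to share more. This blocks the greedy construction, and it can serve as the rigidity that degree $3$ provided in Section 1.

## 4. How forced meetings propagate along a chain

Stay with $(5,4,5)$. Take vertices $a_i,a_i',e_i$ for $i\ge0$, put $P_i=\{a_i,a_i'\}$, and make each
$$K^i=P_i\cup P_{i+1}\cup\{e_i\}$$
a 5-clique. Consecutive cliques share $P_{i+1}$; non-consecutive ones are disjoint. Call this the bare chain. Let $f,\tilde f$ be two embeddings of it in a $C(5,4,5)$-free graph, and suppose for the moment that there are no accidental coincidences: $f(v)=\tilde f(w)$ only if $v=w$.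

If $f$ and $\tilde f$ agree at one vertex of $P_j$, where $j\ge2$, then they agree on all of $P_j$. Indeed, say they agree at $a_j$ and not at $a_j'$ (the other case is the same). Put $R=f(\{a_{j-1},a_j,a_j',e_{j-1}\})$. Then $R$ meets $f(K^{j-2})$ only in $f(a_{j-1})$ and meets $\tilde f(K^j)$ only in $f(a_j)$. These two 5-cliques are disjoint, because $K^{j-2}\cap K^j=\emptyset$ and there are no accidental coincidences. This contradicts (2).

However, nothing makes the two copies agree at a first vertex of $P_j$. Glue two bare chains along $P_0,\dots,P_{j-1}$ and $e_0,\dots,e_{j-2}$, where $j\ge1$, and keep the rest disjoint. This graph is $C(5,4,5)$-free. To check this, note that private vertices of different copies are non-adjacent, so a clique lies in one copy. Inside a copy it lies in one of the 5-cliques: $e_i$ has all its neighbors in $K^i$, and a clique among the $P$-vertices spans at most two consecutive $P_l$. Two distinct 5-cliques of the glued graph are disjoint or meet in exactly one full set $P_l$ of one of the copies. In a bad triple, $R$ consists of four of the five vertices of some $K^i$ (of some copy), so it meets $P_i$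 and $P_{i+1}$ in $2$ and $2$, or $2$ and $1$, or $1$ and $2$ vertices. A 5-clique meeting $R$ in exactly one vertex must meet that $K^i$ in whichever of $P_i,P_{i+1}$ has one vertex in $R$. So $Q$ and $N$ meet $R$ in the same vertex, contradicting $Q\cap N=\emptyset$. Hence the bare chain is not rigid: two copies can agree up to $P_{j-1}$ and separate afterward.

Two devices repair this.

*Straddling cliques.* Add a vertex $g_i$ and make $R_i'=\{e_i,a_{i+1},a_{i+2},g_i\}$ a clique. In its own copy it meets $K^{i+1}$ in two vertices and $K^{i+2}$ in one, which is harmless. Suppose the second copy agrees on $P_{i+1}$ and leaves the first copy completely at $P_{i+2}$. Then $f(R_i')$ meets $\tilde f(K^{i+1})$ in the single vertex $f(a_{i+1})$ and $f(K^{i+2})$ in the single vertex $f(a_{i+2})$, and these two cliques are disjoint: a bad triple. So a first agreement on $P_{i+2}$ is forced.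

*Markers.* We assumed that there are no accidental coincidences. To exclude them we attach finitely many extra vertices that label the vertices of the chain by their index modulo $4$, and we attach gadgets that forbid wrong labels in every $C$-free host. The index modulo $4$ suffices because every comparison involves at most four consecutive indices.

For general $m\le n$ the orders must be arranged. The first argument compares $K^{j-2}$ with $K^j$, and one must have order $m$ and the other order $n$; this suggests the orders $n,n,m,m$ with period $4$. The straddling argument compares $K^{j-1}$ with $K^j$. Their orders are then $(m,n)$, $(n,n)$, $(n,m)$ for $j\equiv0,1,2$, which is enough since an $n$-clique contains $m$-cliques. For $j\equiv3$ they are $(m,m)$, which is not enough if $m<n$. There a different clique, called $R_i$ below, compares $K^{j-3}$ (order $n$) with $K^{j-1}$ (order $m$).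

## 5. The core graph $\Gamma$

From here on, $k\ge4$ and $k+1\le m\le n$, and all congruences are modulo $4$. For $i\ge0$ take pairwise disjoint sets

- $P_i=\{x_{i,1},\dots,x_{i,p_i}\}$, with $p_i=2$ for $i$ even, $p_i=n-k+1$ for $i\equiv1$, and $p_i=m-k+1$ for $i\equiv3$;
- $X_i=\{e_{i,1},\dots,e_{i,k-3}\}$;
- $G_i=\{g_{i,1},\dots,g_{i,k-3}\}$ for $i\not\equiv1$ only;
- $V_i=\{v_{i,1},\dots,v_{i,k-4}\}$ for $i\equiv0$ only.

Since $m,n\ge k+1$, we have $p_i\ge2$ always, so we may put $a_i=x_{i,1}$ and $a_i'=x_{i,2}$. Put $e_i=e_{i,1}$, $P=\bigcup P_i$ and $X=\bigcup X_i$. The edges of $\Gamma$ are exactly those needed to make the following sets cliques: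
$$\begin{aligned}
K^i&=P_i\cup P_{i+1}\cup X_i && (i\ge0),\\
R_i'&=\{e_i,a_{i+1},a_{i+2}\}\cup G_i && (i\not\equiv1),\\
R_i&=\{e_i,a_{i+2},a_{i+3},a_{i+3}'\}\cup V_i && (i\equiv0).
\end{aligned}\tag{3}$$
For $i\not\equiv1$ put also $S_i=\{e_i\}\cup P_{i+1}\cup\{a_{i+2}\}$. This is automatically a clique: $\{e_i\}\cup P_{i+1}\subseteq K^i$, $P_{i+1}\cup\{a_{i+2}\}\subseteq K^{i+1}$, and $e_ia_{i+2}$ is an edge of $R_i'$.

For $m=n=5$, $k=4$ this reads $X_i=\{e_i\}$, $G_i=\{g_i\}$, $V_i=\emptyset$, all $|P_i|=2$: the bare chain of Section 4 with straddling cliques added.

Directly from the definitions, $|R_i|=|R_i'|=k$. Also $|K^i|=p_i+p_{i+1}+k-3$ and $|S_i|=p_{i+1}+2$, which gives the following table.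

| $i$ mod 4 | $p_i$ | $\lvert K^i\rvert$ | $\lvert S_i\rvert$ | cliques of order $k$ in (3) |
|---|---|---|---|---|
| 0 | $2$ | $n$ | $n-k+3\le n-1$ | $R_i$, $R_i'$ |
| 1 | $n-k+1$ | $n$ | not defined | none |
| 2 | $2$ | $m$ | $m-k+3\le m-1$ | $R_i'$ |
| 3 | $m-k+1$ | $m$ | $4<m$ | $R_i'$ |

Moreover $K^i\cap K^{i+1}=P_{i+1}$, and $K^i\cap K^j=\emptyset$ if $|i-j|\ge2$.

**Lemma 1.** Every clique $W$ of $\Gamma$ lies in some $K^i$, $S_i$, $R_i$ or $R_i'$.

*Proof.* All neighbors of a vertex of $G_i$ lie in $R_i'$, and all neighbors of a vertex of $V_i$ lie in $R_i$. So if $W$ meets $G_i$ or $V_i$, then $W\subseteq R_i'$ or $W\subseteq R_i$. Otherwise $W\subseteq P\cup X$.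

Inside $P$, the sets in (3) create adjacency only within sets $P_l\cup P_{l+1}$, so $W\cap P\subseteq P_l\cup P_{l+1}$ for some $l$. No set in (3) meets two different $X_i$, so $W$ meets at most one $X_i$. If $W$ contains some $e_{i,r}$ with $r\ge2$, then $W\subseteq K^i$, because $K^i$ is the only set in (3) containing that vertex. If $W\cap X=\{e_i\}$, then $W\setminus\{e_i\}$ is a clique among the neighbors of $e_i$ in $P$. These are $P_i\cup P_{i+1}$, together with $a_{i+2}$ if $i\not\equiv1$, together with $a_{i+3},a_{i+3}'$ if $i\equiv0$. A clique in this set uses at most two consecutive indices, so it lies in $P_i\cup P_{i+1}$, or in $P_{i+1}\cup\{a_{i+2}\}$, or in $\{a_{i+2},a_{i+3},a'_{i+3}\}$. Accordingly $W\subseteq K^i$, $S_i$ or $R_i$. Finally, if $W\subseteq P$, then $W\subseteq P_l\cup P_{l+1}\subseteq K^l$. $\square$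

For $m<n$ we must keep an $n$-clique from forming a bad triple with an $m$-subset of another $n$-clique. For this, put
$$Z_c=P_{4c}\cup P_{4c+1}\cup P_{4c+2}\cup X_{4c}\cup X_{4c+1}\qquad(c\ge0).$$
The $Z_c$ are pairwise disjoint, and $K^{4c},K^{4c+1},S_{4c}\subseteq Z_c$.

**Lemma 2.** $\Gamma$ is $C$-free.

*Proof.* For a $k$-clique $R$ of $\Gamma$ let $T(R)=\{l:|R\cap K^l|=1\}$.

**Step 1: $T(R)$ never contains two indices differing by at least $2$.** This step shows that one $k$-clique cannot link two disjoint cliques $K^l$. By Lemma 1 there are four cases.

If $R\subseteq K^j$, then $R$ can meet $K^l$ only for $|l-j|\le1$, and $|R\cap K^j|=k>1$, so $T(R)\subseteq\{j-1,j+1\}$. If both were in $T(R)$, then $|R\cap P_j|=|R\cap P_{j+1}|=1$, so $|R|\le2+|X_j|=k-1$, a contradiction.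

If $R\subseteq S_j$ and $R$ lies in no $K^l$, then $e_j\in R$ (else $R\subseteq K^{j+1}$) and $a_{j+2}\in R$ (else $R\subseteq K^j$), so $|R\cap P_{j+1}|=k-2\ge2$. Thus $R$ meets $K^j$ and $K^{j+1}$ in more than one vertex, meets $K^{j+2}$ in $\{a_{j+2}\}$, and meets no other $K^l$. So $T(R)=\{j+2\}$.

If $R\subseteq R_j$, then $R=R_j$. It meets $K^j$ in $\{e_j\}$, $K^{j+1}$ in $\{a_{j+2}\}$, $K^{j+2}$ in the three vertices $a_{j+2},a_{j+3},a_{j+3}'$, $K^{j+3}$ in the two vertices $a_{j+3},a'_{j+3}$, and no other $K^l$. So $T(R)=\{j,j+1\}$.

If $R\subseteq R_j'$, then $R=R_j'$. It meets $K^j$ in $\{e_j,a_{j+1}\}$, $K^{j+1}$ in $\{a_{j+1},a_{j+2}\}$, $K^{j+2}$ in $\{a_{j+2}\}$, and no other $K^l$. So $T(R)=\{j+2\}$.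

**Step 2: every $k$-clique meets at most one $Z_c$.** This step keeps far-apart parts of $\Gamma$ from being linked. The sets $P_l,X_l$ with $l\equiv3$, the sets $X_l$ with $l\equiv2$, and all $G_l,V_l$ miss every $Z_c$. Reading off the index sets in (3) and in the definition of $S_i$, we find that
$$K^{4c},\ K^{4c+1},\ K^{4c+2},\ S_{4c},\ R_{4c},\ R'_{4c}\quad\text{meet only } Z_c,$$
$$K^{4c+3},\ S_{4c+2},\ S_{4c+3},\ R'_{4c+2},\ R'_{4c+3}\quad\text{meet only } Z_{c+1}.$$
For instance, $K^{4c+2}=P_{4c+2}\cup P_{4c+3}\cup X_{4c+2}$ meets $Z_c$ in $P_{4c+2}$ and no other $Z_{c'}$, and $R'_{4c+2}=\{e_{4c+2},a_{4c+3},a_{4c+4}\}\cup G_{4c+2}$ meets only $Z_{c+1}$, in $a_{4c+4}$. By Lemma 1 these sets contain every clique.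

**Step 3: no bad triple.** Here we locate $Q$ and $N$ by their orders. Let $(Q,R,N)$ be a bad triple in $\Gamma$.

Suppose $m=n$. By the table, all $S_i$ have order less than $m$, and the $R_i,R_i'$ have order $k<m$. So by Lemma 1, $Q$ and $N$ are both of the form $K^l$. They are disjoint, so their indices differ by at least $2$, and both indices are in $T(R)$. This contradicts Step 1.

Suppose $m<n$. By the table, the only sets among $K^i,S_i,R_i,R_i'$ of order at least $n$ are the $K^p$ with $p\equiv0,1$, so $N=K^p$ for such a $p$. Say $p\in\{4c,4c+1\}$; then $P_{4c+1}\subseteq N\subseteq Z_c$. The sets of order at least $m$ that can contain $Q$ are the $K^l$ and the $S_i$ with $i\equiv0$. If $Q\subseteq K^l$ with $l\equiv2,3$, then $Q=K^l$, and disjointness from $N=K^p$ gives two indices in $T(R)$ differing by at least $2$, contradicting Step 1. Otherwise $Q$ is contained in $K^{4c'}$, $K^{4c'+1}$ or $S_{4c'}$ for some $c'$, so $Q\subseteq Z_{c'}$. If $c'\ne c$, then $R$, which meets both $Q$ and $N$, meets both $Z_{c'}$ and $Z_c$, contradicting Step 2. If $c'=c$, then $Q$ avoids $P_{4c+1}\subseteq N$, so $Q$ lies in $P_{4c}\cup X_{4c}$,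 in $P_{4c+2}\cup X_{4c+1}$, or in $\{e_{4c},a_{4c+2}\}$. These have order $k-1$, $k-1$ and $2$, so $|Q|\le k-1<m$, a contradiction. $\square$

The size $k-3$ of $X_i$ is delicate. The first case of Step 1 needs $|X_i|\le k-3$, while the propagation argument of Section 7 needs two vertices of $P_j$, one of $P_{j-1}$ and all of $X_{j-1}$ to make a clique of order exactly $k$.

## 6. Markers and gadgets: the graphs $H_\alpha$

An embedding may turn non-edges into edges. To use a marker as a label, we must therefore force it to be non-adjacent to the wrong vertices in every $C$-free host graph.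

**Definition 4.** The *role* of a vertex of $\Gamma$ is $(P,i\bmod4,r)$ for $x_{i,r}$, $(X,i\bmod4,r)$ for $e_{i,r}$, $(G,r)$ for $g_{i,r}$, and $(V,r)$ for $v_{i,r}$.

For example, $a_0,a_4,a_8,\dots$ all have the role $(P,0,1)$. There are finitely many roles. Two distinct vertices with the same role are non-adjacent: they carry the same letter and the same $r$ but different indices $i$. For the letter $P$ these indices differ by at least $4$. For $X$, $G$ and $V$, vertices of different sets $X_i$ (or $G_i$, or $V_i$) never lie in a common set of (3).

Fix $\alpha\in2^\omega$ and build $H_\alpha$ from $\Gamma$ as follows.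

*Markers.* For each role $\lambda$ add a vertex $o_\lambda$ adjacent, among the vertices of $\Gamma$, to exactly the vertices of role $\lambda$. Add a vertex $o_*$ adjacent, among the vertices of $\Gamma$, to exactly those $a_{4c}$ with $\alpha(c)=1$. Markers are pairwise non-adjacent.

*Gadgets.* Let $\Pi_\alpha$ be the set of all pairs $(o_\lambda,y)$ with $y\in P\cup X$ of role different from $\lambda$, together with all pairs $(o_*,a_{4c})$ with $\alpha(c)=0$. All these are non-adjacent pairs. For each $\pi=(o,y)\in\Pi_\alpha$ add a new clique $D_\pi$ of order $n$ with a distinguished vertex $h_\pi$, and a set $J_\pi$ of $k-3$ new vertices such that $J_\pi\cup\{h_\pi\}$ is a clique and every vertex of $J_\pi\cup\{h_\pi\}$ is adjacent to both $o$ and $y$.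

So $\{o,y,h_\pi\}\cup J_\pi$ is a $k$-clique with just the edge $oy$ missing. The graph $H_\alpha$ is countable. The markers and $\Gamma$ are the same vertex sets for all $\alpha$; only the edges at $o_*$ and the gadgets depend on $\alpha$.

**Lemma 3.** $H_\alpha$ is $C$-free.

*Proof.* First, every clique $W$ of order at least $k$ lies in $\Gamma$ or in some $D_\pi$. If $W$ meets $D_\pi\setminus\{h_\pi\}$, then $W\subseteq D_\pi$, since vertices there have no neighbors outside $D_\pi$. If $W$ meets $J_\pi\cup\{h_\pi\}$ but not $D_\pi\setminus\{h_\pi\}$, where $\pi=(o,y)$, then $W\subseteq J_\pi\cup\{h_\pi,o,y\}$. This set has $k$ vertices, and $o,y$ are non-adjacent, so $|W|\le k-1$, a contradiction. If $W$ has no gadget vertices and contains a marker, then it contains only one marker and at most one vertex of $\Gamma$: the neighbors in $\Gamma$ of a marker share a role (those of $o_*$ have the role $(P,0,1)$), so they are pairwise non-adjacent. Then $|W|\le2<k$, a contradiction. In the remaining case $W\subseteq\Gamma$.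

Now let $(Q,R,N)$ be a bad triple. All three cliques have order at least $k$, and $\Gamma$ and the $D_\pi$ are pairwise disjoint. Since $R$ meets $Q$ and $N$, all three lie in $\Gamma$ or all three lie in one $D_\pi$. The first is excluded by Lemma 2, the second because $|Q\cup R\cup N|=m+k+n-2>n$. $\square$

**Lemma 4.** Let $G$ be $C$-free, $f:H_\alpha\to G$ an embedding and $(o,y)\in\Pi_\alpha$. Then $f(o)f(y)$ is not an edge of $G$.

*Proof.* Suppose it is an edge, and let $\pi=(o,y)$. Then $R=f(\{o,y,h_\pi\}\cup J_\pi)$ is a $k$-clique. The $n$-clique $N=f(D_\pi)$ meets $R$ exactly in $f(h_\pi)$, as $f$ is injective. Since $y\in P\cup X$, there is $i$ with $y\in K^i$; as $|K^i|\ge m$, choose an $m$-subset $Q_0\subseteq K^i$ containing $y$. Of the vertices in $\{o,y,h_\pi\}\cup J_\pi$ only $y$ belongs to $\Gamma$, so $f(Q_0)\cap R=\{f(y)\}$. Also $f(Q_0)\cap N=\emptyset$, because $D_\pi$ is disjoint from $\Gamma$. So $(f(Q_0),R,N)$ is a bad triple in $G$, a contradiction. $\square$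

**Lemma 5.** Let $f_\alpha:H_\alpha\to G$ and $f_\beta:H_\beta\to G$ be embeddings into a $C$-free graph $G$ that agree on all $o_\lambda$. If $v\in V(\Gamma)$, $y\in P\cup X$ and $f_\alpha(v)=f_\beta(y)$, then $v$ and $y$ have the same role.

*Proof.* Let $\lambda$ be the role of $v$. Since $o_\lambda v$ is an edge of $H_\alpha$, the vertex $f_\beta(o_\lambda)=f_\alpha(o_\lambda)$ is adjacent to $f_\alpha(v)=f_\beta(y)$. If the role of $y$ were not $\lambda$, then $(o_\lambda,y)\in\Pi_\beta$, and Lemma 4 for $f_\beta$ would say that $f_\beta(o_\lambda)f_\beta(y)$ is not an edge. $\square$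

## 7. Agreement on a finite set spreads along the whole chain

**Proposition 1.** Let $f_\alpha,f_\beta$ be embeddings of $H_\alpha,H_\beta$ into a $C$-free graph $G$ that agree on all markers and on $P_0\cup P_1\cup P_2$. Then they agree on every $P_j$.

*Proof.* Write $v^\alpha=f_\alpha(v)$ and $v^\beta=f_\beta(v)$. We use induction on $j\ge3$, assuming agreement on $P_0,\dots,P_{j-1}$. In each comparison below, the indices involved lie among at most four consecutive integers. In such a window two vertices of $P\cup X$ with the same role are equal. So by Lemma 5,
$$v^\alpha=y^\beta\ \text{ with } v,y\in P\cup X \text{ in the window implies } v=y, \tag{4}$$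
and $v^\alpha\ne y^\beta$ whenever $v\in G_i\cup V_i$ and $y\in P\cup X$, since the roles differ.

**Step 1: there is $z\in P_j$ with $z^\alpha=z^\beta$.** This step provides the first agreement on $P_j$, which the bare chain could not provide. Suppose there is no such $z$.

*Case $j\equiv3$.* Put $i=j-3\equiv0$ and
$$R=f_\alpha(R_i),\qquad N=f_\alpha(K^i),\qquad Q=f_\beta(K^{i+2}),$$
of orders $k$, $n$, $m$. Since $R_i\cap K^i=\{e_i\}$, we have $R\cap N=\{e_i^\alpha\}$. Next consider $R\cap Q$. The vertices of $K^{i+2}$ have roles $(P,i+2,\cdot)$, $(P,i+3,\cdot)$ and $(X,i+2,\cdot)$, indices modulo $4$. So $e_i^\alpha\notin Q$ and $f_\alpha(V_i)\cap Q=\emptyset$ by Lemma 5. If $a_{i+3}^\alpha\in Q$, then $a_{i+3}^\alpha=a_{i+3}^\beta$ by (4), contrary to our supposition since $a_{i+3}\in P_j$; likewise $a_{i+3}'^{\,\alpha}\notin Q$. Finally $a_{i+2}\in P_{j-1}$, so $a_{i+2}^\alpha=a_{i+2}^\beta\in Q$ by the induction hypothesis. Thus $R\cap Q=\{a_{i+2}^\alpha\}$. The roles in $K^i$ are $(P,i,\cdot)$, $(P,i+1,\cdot)$, $(X,i,\cdot)$, none of which occurs in $K^{i+2}$, so $N\cap Q=\emptyset$ by Lemma 5. Hence $(Q,R,N)$ is a bad triple, a contradiction.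

*Case $j\not\equiv3$.* Then $j\ge4$. Put $i=j-2$, so $i\equiv2,3$ or $0$, and $R_i'$ exists. Let
$$R=f_\alpha(R_i'),\qquad A=f_\beta(K^{i+1}),\qquad B=f_\alpha(K^{i+2}).$$
Since $R_i'\cap K^{i+2}=\{a_{i+2}\}$, we have $R\cap B=\{a_{i+2}^\alpha\}$. Next consider $R\cap A$. As $a_{i+1}\in P_{j-1}$, the induction hypothesis gives $a_{i+1}^\alpha=a_{i+1}^\beta\in A$. The roles in $K^{i+1}$ are $(P,i+1,\cdot)$, $(P,i+2,\cdot)$, $(X,i+1,\cdot)$, so $e_i^\alpha\notin A$ and $f_\alpha(G_i)\cap A=\emptyset$ by Lemma 5. If $a_{i+2}^\alpha\in A$, then $a_{i+2}^\alpha=a_{i+2}^\beta$ by (4), which is excluded since $a_{i+2}\in P_j$. So $R\cap A=\{a_{i+1}^\alpha\}$. Finally, the only roles common to $K^{i+1}$ and $K^{i+2}$ are those of $P_{i+2}=P_j$. By Lemma 5 and (4), a common element of $A$ and $B$ would be $z^\alpha=z^\beta$ for some $z\in P_j$, which is excluded. So $A\cap B=\emptyset$.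

The orders $(|A|,|B|)=(|K^{i+1}|,|K^{i+2}|)$ are $(m,n)$ for $i\equiv2$, $(n,n)$ for $i\equiv3$, and $(n,m)$ for $i\equiv0$. In the case $(n,n)$, replace $A$ by an $m$-subset of it that contains $a_{i+1}^\alpha$; the intersections stay as computed. In all cases $R$ together with $A$ and $B$, taken in the appropriate order, is a bad triple, a contradiction.

**Step 2: $f_\alpha$ and $f_\beta$ agree on all of $P_j$.** This step spreads the agreement from one vertex to the whole of $P_j$, as in Section 4. Let $z$ be as in Step 1 and suppose $z'\in P_j$ has $z'^{\,\alpha}\ne z'^{\,\beta}$. Then $z'\ne z$. Put $i=j-1\ge2$, choose $p\in P_i$, and let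
$$R=f_\alpha(\{p,z,z'\}\cup X_i),\qquad A=f_\alpha(K^{i-1}),\qquad B=f_\beta(K^{i+1}).$$
The set $\{p,z,z'\}\cup X_i$ lies in $K^i$ and has $3+(k-3)=k$ vertices, so $R$ is a $k$-clique. Since $K^{i-1}\cap K^i=P_i$, we have $R\cap A=\{p^\alpha\}$. Next, $B$ contains $z^\beta=z^\alpha$. The roles in $K^{i+1}$ are $(P,i+1,\cdot)$, $(P,i+2,\cdot)$, $(X,i+1,\cdot)$, so $p^\alpha\notin B$ and $f_\alpha(X_i)\cap B=\emptyset$ by Lemma 5. If $z'^{\,\alpha}\in B$, then $z'^{\,\alpha}=z'^{\,\beta}$ by (4), contrary to the choice of $z'$. So $R\cap B=\{z^\alpha\}$. The roles in $K^{i-1}$ are $(P,i-1,\cdot)$, $(P,i,\cdot)$, $(X,i-1,\cdot)$; modulo $4$ none of them occurs in $K^{i+1}$. So $A\cap B=\emptyset$ by Lemma 5. Since $i-1$ and $i+1$ differ by $2$, one of $A,B$ has order $m$ and the other has order $n$. This is a bad triple, a contradiction. $\square$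

## 8. Counting embeddings

**Proof of Theorem 1.** The graphs $H_\alpha$ are countable, and they are $C$-free by Lemma 3. Let $G$ be $C$-free with $\kappa\ge\aleph_0$ vertices, and suppose that more than $\kappa$ of the $H_\alpha$ embed in $G$; for each such $\alpha$ fix an embedding $f_\alpha$. Let $F$ be the set of all markers together with $P_0\cup P_1\cup P_2$. It is the same finite set for all $\alpha$, because there are finitely many roles. So there are at most $\kappa$ maps $F\to V(G)$, and two different $\alpha,\beta$ have $f_\alpha|_F=f_\beta|_F$. By Proposition 1, $f_\alpha$ and $f_\beta$ agree on every $P_j$.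

Choose $c$ with $\alpha(c)\ne\beta(c)$; by symmetry say $\alpha(c)=1$ and $\beta(c)=0$. Then $o_*a_{4c}$ is an edge of $H_\alpha$, so
$$f_\beta(o_*)f_\beta(a_{4c})=f_\alpha(o_*)f_\alpha(a_{4c})$$
is an edge of $G$. But $(o_*,a_{4c})\in\Pi_\beta$, and Lemma 4 for $f_\beta$ says that this pair is not an edge. This contradiction proves the main assertion.

*Consequence 1.* A countable weakly universal $C$-free graph would contain all $2^{\aleph_0}$ graphs $H_\alpha$. It would be infinite, so by the case $\kappa=\aleph_0$ it contains at most $\aleph_0$ of them. Hence there is none.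

*Consequence 2.* A $C$-free graph $G$ containing all countable $C$-free graphs contains all $H_\alpha$, so it is infinite, and if it has $\kappa$ vertices then $2^{\aleph_0}\le\kappa$. For sharpness, take the disjoint union of all countable $C$-free graphs up to isomorphism. There are at most $2^{\aleph_0}$ of these, each countable, so the union has at most $2^{\aleph_0}$ vertices. It is $C$-free because $C$ is connected, so that a copy of $C$ would lie in one of the parts.

*Consequence 3.* Let $\mathcal F$ be a family of countable $C$-free graphs such that every countable $C$-free graph embeds in a member. Each member contains at most $\aleph_0$ of the $H_\alpha$, so $2^{\aleph_0}\le|\mathcal F|\cdot\aleph_0$, which forces $|\mathcal F|\ge2^{\aleph_0}$. The family of all countable $C$-free graphs up to isomorphism has size at most $2^{\aleph_0}$, which gives the upper bound. $\blacksquare$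

**Proof of Corollary 1.** Let $m,n\ge5$. The graph $C(m,4,n)$ is finite and connected, all its blocks have order at least $4$, and its type $(m,4,n)$ is listed under length 3. Theorem 1 with $k=4$ applies, since $m,n\ge k+1$, so $C(m,4,n)$ is not a Rado constraint. This contradicts the "if" direction of Conjecture 1, already for $m=n=5$. A listed type of length 3 not covered here has an end block of order $4$, so up to reversal it is $(m,4,4)$. $\blacksquare$
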